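\title{Lassalle's positivity conjecture for Kerov polynomials of Jack characters}

\begin{abstract}
Jack characters are normalized coefficients in the power-sum expansion of Jack symmetric functions with parameter $\alpha$, viewed as functions of the Young diagram. The Kerov polynomial expresses a Jack character through the free cumulants $R_2,R_3,\dots$ of the diagram. We prove Lassalle's conjecture: for a partition with one part, the Kerov polynomial is a polynomial with non-negative integer coefficients in $\gamma=1/\sqrt\alpha-\sqrt\alpha$ and $R_2,R_3,\dots$. The same holds, up to a global sign, for the cumulants of Jack characters indexed by arbitrary partitions. The eigenvalue equations of a Lax operator give a recursion for the characters whose only subtraction has the form $y_{i+j}-y_iy_j$. These differences are the first members of a family of Boolean cumulants, and the whole family satisfies a recursion without subtraction.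
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Jack characters}

Throughout, $\alpha>0$ is a real parameter and
\[
\gamma=\frac1{\sqrt\alpha}-\sqrt\alpha .
\]
A partition $\lambda\vdash n$ is a finite non-increasing sequence of positive integers $\lambda_1\ge\dots\ge\lambda_l$ with $|\lambda|=\sum_i\lambda_i=n$. We identify it with its Young diagram, the set of boxes $(i,j)$ with $1\le j\le\lambda_i$ (row $i$, column $j$). We write $\ell(\lambda)$ for the number of parts, $m_i(\lambda)$ for the number of parts equal to $i$, and $z_\lambda=\prod_ii^{m_i(\lambda)}m_i(\lambda)!$. The partition $\mu\cup\nu$ has the parts of $\mu$ and those of $\nu$; $\mu\cup k$ means $\mu\cup(k)$, and $\mu\setminus k$ is obtained from $\mu$ by deleting one part equal to $k$. The \emph{content} of the box $\square=(i,j)$ is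
\[
c_\square=\sqrt\alpha\,(j-1)-\frac{i-1}{\sqrt\alpha}.
\]
For partitions of the same size, $\mu\le\lambda$ in the \emph{dominance order} means that $\mu_1+\dots+\mu_i\le\lambda_1+\dots+\lambda_i$ for all $i$.

Symmetric functions in variables $X_1,X_2,\dots$ have two bases that we use: the power sums $p_\rho=\prod_ip_{\rho_i}$, where $p_k=\sum_iX_i^k$, and the monomial functions $m_\lambda$, the sum of the distinct monomials whose exponents are a rearrangement of $\lambda$. Jack symmetric functions are described by the following fact \cite{Macdonald,Stanley}.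

\begin{itemize}
\item[(J1)] There are symmetric functions $\mathsf P_\lambda=m_\lambda+\sum_{\mu<\lambda}(\cdot)\,m_\mu$ that are pairwise orthogonal for the scalar product $\langle p_\mu,p_\nu\rangle=\delta_{\mu\nu}\,\alpha^{\ell(\mu)}z_\mu$, and the Jack function $J^{(\alpha)}_\lambda$ is a nonzero multiple of $\mathsf P_\lambda$.
\end{itemize}
The multiple is fixed by requiring that the coefficient of $m_{1^n}$ in $J^{(\alpha)}_\lambda$ be $n!$ for $\lambda\vdash n$. Expand
\[
J^{(\alpha)}_\lambda=\sum_{\rho\vdash n}\theta^{(\alpha)}_\rho(\lambda)\,p_\rho .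
\]
Among the $p_\rho$ with $\rho\vdash n$, only $p_1^n$ contains the monomial $X_1\cdots X_n$, and it does so with coefficient $n!$. The normalization therefore says that
\begin{equation}\label{eq:theta1}
\theta^{(\alpha)}_{1^n}(\lambda)=1 .
\end{equation}
For example, $J^{(\alpha)}_{(1,1)}=2m_{(1,1)}=p_1^2-p_2$, and orthogonality to it gives $J^{(\alpha)}_{(2)}=p_1^2+\alpha p_2$.

We now fix the lower index and let the diagram vary. For $\mu\vdash k$, the \emph{Jack character} $\mathrm{Ch}_\mu=\mathrm{Ch}^{(\alpha)}_\mu$ is the function on Young diagrams given by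
\[
\mathrm{Ch}_\mu(\lambda)=\alpha^{-\frac{k-\ell(\mu)}2}\binom{|\lambda|-k+m_1(\mu)}{m_1(\mu)}\,z_\mu\,\theta^{(\alpha)}_{\mu\cup1^{|\lambda|-k}}(\lambda)
\]
if $|\lambda|\ge k$, and by $\mathrm{Ch}_\mu(\lambda)=0$ otherwise. The case $\alpha=1$, where $\gamma=0$, explains the name. There (J1) describes the Schur functions $s_\lambda=\sum_\rho\chi^\lambda_\rho\,p_\rho/z_\rho$, where $\chi^\lambda_\rho$ are the irreducible characters of the symmetric group; by \eqref{eq:theta1}, $J^{(1)}_\lambda=n!\,s_\lambda/\chi^\lambda_{1^n}$, and the definition simplifies to $\mathrm{Ch}_\mu(\lambda)=n(n-1)\cdots(n-k+1)\,\chi^\lambda_{\mu\cup1^{n-k}}/\chi^\lambda_{1^n}$.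

\subsection{Free cumulants and Kerov polynomials}

Let $\boldsymbol{\mathsf p}=(\mathsf p_1,\dots,\mathsf p_m)$ and $\boldsymbol{\mathsf q}=(\mathsf q_1,\dots,\mathsf q_m)$ be sequences of non-negative integers with $\mathsf q_1\ge\dots\ge\mathsf q_m$. They are the \emph{Stanley coordinates} of the diagram $\lambda=(\boldsymbol{\mathsf p},\boldsymbol{\mathsf q})$ that has $\mathsf p_i$ rows of length $\mathsf q_i$ for each $i$. For a positive integer $s$, the dilated diagram is $D_s(\lambda)=(s\boldsymbol{\mathsf p},s\boldsymbol{\mathsf q})$. It is obtained by replacing each box of $\lambda$ with an $s\times s$ square of boxes, so it does not depend on the choice of coordinates. The \emph{free cumulants} of $\lambda$ record the leading growth of the one-part characters under dilation: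
\[
R_{k+1}(\lambda)=R^{(\alpha)}_{k+1}(\lambda)=\lim_{s\to\infty}\frac{\mathrm{Ch}_{(k)}(D_s(\lambda))}{s^{k+1}}\qquad(k\ge1).
\]
(That the limit exists is part of Proposition~\ref{prop:bridge} below.) Thus $R_{k+1}$ sees only the shape of $\lambda$, and it is the first approximation to $\mathrm{Ch}_{(k)}$. One wants to know the corrections.

The first two cases can be done directly. By \eqref{eq:theta1}, $\mathrm{Ch}_{(1)}(\lambda)=|\lambda|$, the area of the diagram, and so $\mathrm{Ch}_{(1)}=R_2$. For $k=2$ we shall see in \eqref{eq:Ch2} that $\mathrm{Ch}_{(2)}(\lambda)=2\sum_{\square\in\lambda}c_\square$; for instance $\mathrm{Ch}_{(2)}((2))=2\sqrt\alpha$ and $\mathrm{Ch}_{(2)}((1,1))=-2/\sqrt\alpha$, in agreement with the expansions above. Regard the box $(i,j)$ as the unit square $[j-1,j]\times[i-1,i]$. The integral of $\sqrt\alpha\,x-y/\sqrt\alpha$ over it is the value at the center, which is $c_\square-\gamma/2$. Hence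
\[
\mathrm{Ch}_{(2)}(\lambda)=2\iint_\lambda\Big(\sqrt\alpha\,x-\frac y{\sqrt\alpha}\Big)\,dx\,dy+\gamma|\lambda| .
\]
Under $D_s$ the integral is multiplied by $s^3$ and the area by $s^2$. So the first term is $R_3(\lambda)$, and $\mathrm{Ch}_{(2)}=R_3+\gamma R_2$. The correction is again a free cumulant, and $\alpha$ enters it only through $\gamma$.

It is known (Lassalle) that for every partition $\mu$ there is a polynomial $K^{(\alpha)}_\mu$, the \emph{Kerov polynomial}, such that $K^{(\alpha)}_\mu(R_2(\lambda),R_3(\lambda),\dots)=\mathrm{Ch}_\mu(\lambda)$ for all $\lambda$. This polynomial is unique, because $R_2,R_3,\dots$ are algebraically independent functions on Young diagrams (Proposition~\ref{prop:indep}). It is also known (Do\l\k{e}ga and F\'eray, 2012) that $K^{(\alpha)}_{(k)}$ is a polynomial in $\gamma,R_2,R_3,\dots$ with rational coefficients that do not depend on $\alpha$. The first cases are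
\begin{align*}
K^{(\alpha)}_{(1)}&=R_2,\\
K^{(\alpha)}_{(2)}&=R_3+\gamma R_2,\\
K^{(\alpha)}_{(3)}&=R_4+3\gamma R_3+(1+2\gamma^2)R_2,\\
K^{(\alpha)}_{(4)}&=R_5+6\gamma R_4+\gamma R_2^2+(5+11\gamma^2)R_3+(7\gamma+6\gamma^3)R_2,\\
K^{(\alpha)}_{(5)}&=R_6+10\gamma R_5+5\gamma R_3R_2+(15+35\gamma^2)R_4+(5+10\gamma^2)R_2^2\\
&\qquad+(55\gamma+50\gamma^3)R_3+(8+46\gamma^2+24\gamma^4)R_2 .
\end{align*}
All coefficients in this list are positive integers, and the list suggests the following statement, which we take from \cite{problem}.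

\medskip
\noindent\textbf{Conjecture (Lassalle).} \emph{For every $k\ge1$, $K^{(\alpha)}_{(k)}$ is a polynomial in $\gamma,R_2,R_3,\dots$ with positive integer coefficients; that is, there is a single polynomial $P_k(g,x_2,x_3,\dots)$, not depending on $\alpha$, all of whose nonzero coefficients are positive integers, such that $K^{(\alpha)}_{(k)}=P_k(\gamma,R_2,R_3,\dots)$ for all $\alpha>0$.}
\medskip

The conjecture cannot be read off from the values of the functions involved: $\gamma$ takes every real value as $\alpha$ ranges over $(0,\infty)$, the character $\mathrm{Ch}_{(2)}$ takes both signs, and $R_3((1))=-\gamma$. What is needed is a way to compute the coefficients in which nothing is subtracted and nothing is divided.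

\subsection{Results}

\begin{theorem}[Lassalle's conjecture]\label{thm:main}
For each $k\ge1$ there is $P_k\in\mathbb Z_{\ge0}[g,x_2,x_3,\dots]$ such that $K^{(\alpha)}_{(k)}=P_k(\gamma,R_2,R_3,\dots)$ for all $\alpha>0$.
\end{theorem}

For partitions with several parts the Kerov polynomial itself has mixed signs: $\mathrm{Ch}_{(1,1)}(\lambda)=|\lambda|(|\lambda|-1)$, so $K^{(\alpha)}_{(1,1)}=R_2^2-R_2$. A definite sign appears after the product $\mathrm{Ch}_{(1)}\mathrm{Ch}_{(1)}$ is removed, that is, for cumulants. Let $\pi_1,\pi_2,\dots$ be formal variables, $\pi_\mu=\prod_i\pi_{\mu_i}$, and define $\kappa_\mu(\lambda)$ for $\mu\ne\emptyset$ by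
\begin{equation}\label{eq:kappa}
\log\sum_\mu\mathrm{Ch}_\mu(\lambda)\frac{\pi_\mu}{z_\mu}=\sum_{\mu\ne\emptyset}\kappa_\mu(\lambda)\frac{\pi_\mu}{z_\mu}.
\end{equation}
Equivalently,
\begin{equation}\label{eq:setpart}
\mathrm{Ch}_{(k_1,\dots,k_l)}=\sum_{\mathcal V}\ \prod_{V\in\mathcal V}\kappa_{(k_i\,:\,i\in V)},
\end{equation}
where $\mathcal V$ runs over the set partitions of $\{1,\dots,l\}$. To see this, exponentiate \eqref{eq:kappa}, apply $\prod_{i=1}^lk_i\partial_{\pi_{k_i}}$ and set $\pi=0$: this operation extracts the coefficient of $\pi_\mu/z_\mu$ for $\mu=(k_1,\dots,k_l)$, and by the product rule each derivative of an exponential either brings down a new factor (opening a block) or acts on an existing one (joining its block). In particular $\kappa_{(k)}=\mathrm{Ch}_{(k)}$ and $\kappa_{(1,1)}=-R_2$.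

Let $\genfrac{[}{]}{0pt}{}{h}{j}$ be the unsigned Stirling numbers of the first kind, determined by $\genfrac{[}{]}{0pt}{}{0}{j}=\delta_{j0}$, $\genfrac{[}{]}{0pt}{}{h}{0}=\delta_{h0}$ and $\genfrac{[}{]}{0pt}{}{h+1}{j}=\genfrac{[}{]}{0pt}{}{h}{j-1}+h\genfrac{[}{]}{0pt}{}{h}{j}$; they are positive for $1\le j\le h$.

\begin{theorem}\label{thm:cumulants}
For each $\mu\ne\emptyset$ there is $P_\mu\in\mathbb Z_{\ge0}[g,x_2,x_3,\dots]$, independent of $\alpha$, such that
\[
(-1)^{\ell(\mu)-1}\kappa_\mu(\lambda)=P_\mu(\gamma,R_2(\lambda),R_3(\lambda),\dots)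
\]
for all $\alpha>0$ and all $\lambda$. Moreover:
\begin{enumerate}
\item For every part $k$ of $\mu$, $P_\mu$ is divisible by $z_{\mu\setminus k}$ in $\mathbb Z_{\ge0}[g,x_2,x_3,\dots]$.
\item Every monomial $g^ax_{\rho_1}\cdots x_{\rho_r}$ in $P_\mu$ satisfies $a+\sum\rho_i\le|\mu|-\ell(\mu)+2$ and $a+\sum\rho_i\equiv|\mu|-\ell(\mu)\pmod2$.
\item For $0\le a\le k-1$, the coefficient of $g^ax_{k+1-a}$ in $P_{(k)}$ is $\genfrac{[}{]}{0pt}{}{k}{k-a}>0$.
\item For every $\mu$, $K^{(\alpha)}_\mu$ is a polynomial in $\gamma,R_2,R_3,\dots$ with integer coefficients that do not depend on $\alpha$.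
\end{enumerate}
\end{theorem}

Item 3 accounts for the coefficients $1,6,11,6$ of $R_5,\gamma R_4,\gamma^2R_3,\gamma^3R_2$ in $K^{(\alpha)}_{(4)}$.

\subsection{Plan of the proof}

The proof has two independent halves, joined by Proposition~\ref{prop:bridge}. The first half is formal and does not involve Jack functions. Section~\ref{sec:rec} defines polynomials in $g,x_2,x_3,\dots$ by a recursion that contains one subtraction, computes the cases $k\le4$, and shows on them how the subtraction is removed. Section~\ref{sec:boolean} does this in general. The second half shows that the recursion computes Jack characters. Sections~\ref{sec:lax} and~\ref{sec:spectrum} construct a Lax operator whose moments act diagonally on Jack functions and compute the eigenvalues; parts of these two sections are due to Nazarov and Sklyanin \cite{NS}, and proofs are included. Section~\ref{sec:derivation} turns the eigenvalue equations into the recursion. Section~\ref{sec:end} proves the uniqueness of Kerov polynomials and both theorems.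 From the theory of Jack functions we use only (J1) and two further textbook facts, (J2) and (J3) in Section~\ref{sec:spectrum}; the two known results on Kerov polynomials quoted above are not used.

\section{A recursion with one subtraction}\label{sec:rec}

\subsection{The recursion}

Let $\mathcal A=\mathbb Z[g,x_2,x_3,\dots]$, and let $\mathcal A_+\subset\mathcal A$ be the set of polynomials with non-negative coefficients. Let $q_1,q_2,\dots$ be further variables, $q_\mu=\prod_iq_{\mu_i}$, let $\mathcal A[[q]]$ be the ring of all formal sums $\sum_\mu c_\mu q_\mu$ with $c_\mu\in\mathcal A$, and put $\mathcal S=\mathcal A[[q]][[t]]$. For $f\in\mathcal S$ we write $[t^hq_\mu]f$ for the coefficient of $t^hq_\mu$, and call $h+|\mu|$ the \emph{order} of this coefficient. All inductions below are on the order. Define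
\[
\mathcal Nf=g\,t\partial_tf+\sum_{k\ge1}k\,t^k\partial_{q_k}f+\sum_{k\ge1}q_k\,[t^{-k}f]_{\ge0},
\]
where $[\,\cdot\,]_{\ge0}$ keeps the non-negative powers of $t$. In coefficients,
\begin{equation}\label{eq:Ncoef}
[t^hq_\mu]\mathcal Nf=gh\,[t^hq_\mu]f+\sum_{k=1}^hk\,(m_k(\mu)+1)\,[t^{h-k}q_{\mu\cup k}]f+\sum_{k\in\mu}[t^{h+k}q_{\mu\setminus k}]f ,
\end{equation}
where $\sum_{k\in\mu}$ always denotes a sum over the \emph{distinct} parts of $\mu$. So $\mathcal N$ preserves the order, and its multipliers lie in $\mathcal A_+$.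

\begin{lemma}\label{lem:y}
There is a unique family $y_0=1$, $y_1,y_2,\dots\in t\mathcal S$ such that $[t^hq_\mu]y_j=0$ whenever $j>h+|\mu|$ and
\begin{equation}\label{eq:rec}
t^{-1}y_j=y_{j-1}+\sum_{i\ge1}x_{i+1}\,(y_{i+j}-y_iy_j)+\mathcal Ny_j\qquad(j\ge1).
\end{equation}
If real numbers are substituted for $g,x_2,x_3,\dots$, the same problem in $\mathbb R[[q]][[t]]$ has exactly one solution, namely the specialization of $(y_j)$.
\end{lemma}

\begin{proof}
The coefficients of $t^0$ are prescribed. Taking $[t^hq_\mu]$ in \eqref{eq:rec} expresses $[t^{h+1}q_\mu]y_j$, of order $h+1+|\mu|$, through coefficients of order at most $h+|\mu|$. Assume that these are determined and have the vanishing property. Then the terms with $i>h+|\mu|$ vanish, so the sum is finite and $[t^{h+1}q_\mu]y_j$ is determined. If $j>h+1+|\mu|$, every term on the right has a factor that is a coefficient of order at most $h+|\mu|$ of $y_{j-1}$, $y_{i+j}$ or $y_j$, and so it vanishes. The argument is the same over $\mathbb R$, and the specialization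 of $(y_j)$ is a solution.
\end{proof}

Put $b_{h,\mu}(j)=[t^hq_\mu]y_j\in\mathcal A$. The link with Jack characters is the following statement, proved in Section~\ref{sec:derivation}.

\begin{proposition}\label{prop:bridge}
Let $\alpha>0$ and let $\lambda$ be a Young diagram. The limits defining $R_2(\lambda),R_3(\lambda),\dots$ exist, and for every partition $\mu$ and every part $k$ of $\mu$,
\[
(-1)^{\ell(\mu)-1}\kappa_\mu(\lambda)=z_{\mu\setminus k}\sum_{j=1}^{|\mu|}b_{k,\mu\setminus k}(j)\,x_{j+1}\,\Big|_{\,g=\gamma,\ x_i=R_i(\lambda)} .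
\]
\end{proposition}

In particular $\mathrm{Ch}_{(k)}$ is the specialization of
\begin{equation}\label{eq:Pk}
P_k=\sum_{j=1}^kb_{k,\emptyset}(j)\,x_{j+1}.
\end{equation}
So the variable $t$ marks a distinguished part $k$ and the variables $q$ mark the other parts. For Theorem~\ref{thm:main} only the coefficients at $q=0$ are wanted, but they do not satisfy a closed recursion: the term $kt^k\partial_{q_k}$ of $\mathcal N$ calls for coefficients of $q_k$, which belong to two-part cumulants. This is why the two theorems are proved together.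

\subsection{The cases $k\le4$}\label{sub:small}

Write $b_{h,\mu}(i,j)=[t^hq_\mu](y_{i+j}-y_iy_j)$; it vanishes if $i+j>h+|\mu|$. By \eqref{eq:Ncoef}, the recursion \eqref{eq:rec} at $\mu=\emptyset$ reads
\begin{equation}\label{eq:rec0}
b_{h+1,\emptyset}(j)=b_{h,\emptyset}(j-1)+\sum_{i\ge1}x_{i+1}b_{h,\emptyset}(i,j)+gh\,b_{h,\emptyset}(j)+\sum_{k=1}^{h-1}k\,b_{h-k,(k)}(j),
\end{equation}
where $b_{h,\emptyset}(0)=\delta_{h0}$, and the term $k=h$ is omitted because $b_{0,\mu}(j)=0$ for $j\ge1$. At $h=0$ and $\mu=(k)$ only the last sum of \eqref{eq:Ncoef} survives, so $b_{1,(k)}(j)=b_{k,\emptyset}(j)$.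

\emph{Orders $1$ and $2$.} We get $b_{1,\emptyset}(1)=1$, then $b_{2,\emptyset}(1)=g$, $b_{2,\emptyset}(2)=1$, and $b_{1,(1)}(1)=1$, $b_{1,(1)}(2)=0$. The differences of order $2$ vanish: $b_{2,\emptyset}(1,1)=1-1\cdot1=0$, and $b_{1,(1)}(1,1)=b_{1,(1)}(2)=0$ because $t^2$ divides $y_1^2$.

\emph{Order $3$.} From \eqref{eq:rec0} with $h=2$: $b_{3,\emptyset}(1)=2g\cdot g+1$, $b_{3,\emptyset}(2)=g+2g$, $b_{3,\emptyset}(3)=1$. For $h=1$, $\mu=(1)$ the recursion is $b_{2,(1)}(j)=b_{1,(1)}(j-1)+g\,b_{1,(1)}(j)+b_{2,\emptyset}(j)$ with $b_{1,(1)}(0)=0$. The differences of order $3$ at $q=0$ are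
\[
b_{3,\emptyset}(1,1)=b_{3,\emptyset}(2)-2\,b_{1,\emptyset}(1)\,b_{2,\emptyset}(1)=3g-2g=g,\qquad b_{3,\emptyset}(1,2)=b_{3,\emptyset}(2,1)=1-1\cdot1=0 .
\]

\emph{Order $4$.} From \eqref{eq:rec0} with $h=3$,
\[
b_{4,\emptyset}(1)=x_2\cdot g+3g(1+2g^2)+2g+2g,\qquad b_{4,\emptyset}(2)=(1+2g^2)+3g\cdot3g+2+2,
\]
$b_{4,\emptyset}(3)=3g+3g$ and $b_{4,\emptyset}(4)=1$. We collect the values.
\[
\begin{array}{c|cccc}
 & j=1 & j=2 & j=3 & j=4\\ \hline
b_{1,\emptyset}(j) & 1 & & &\\
b_{2,\emptyset}(j) & g & 1 & &\\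
b_{1,(1)}(j) & 1 & 0 & &\\
b_{3,\emptyset}(j) & 1+2g^2 & 3g & 1 &\\
b_{2,(1)}(j) & 2g & 2 & 0 &\\
b_{1,(2)}(j) & g & 1 & 0 &\\
b_{4,\emptyset}(j) & gx_2+7g+6g^3 & 5+11g^2 & 6g & 1
\end{array}
\]
With \eqref{eq:Pk}, the rows with $\mu=\emptyset$ reproduce $K^{(\alpha)}_{(1)},\dots,K^{(\alpha)}_{(4)}$, and the row $b_{1,(1)}$ gives $\kappa_{(1,1)}=-R_2$.

\subsection{Removing the subtraction}\label{sub:remove}

The first nonzero difference is $b_{3,\emptyset}(1,1)=3g-2g$; it produces the term $\gamma R_2^2$ of $K^{(\alpha)}_{(4)}$. Its positivity looks like an accident of the numbers $3$ and $2$. To explain it, we look for a recursion satisfied by the difference itself. Multiply $y_{i+j}-y_iy_j$ by $t^{-1}$ and apply \eqref{eq:rec} to $y_{i+j}$ and to the \emph{first} factor $y_i$ only: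
\begin{align*}
t^{-1}(y_{i+j}-y_iy_j)={}&\big[y_{i+j-1}-y_{i-1}y_j\big]+\sum_{l\ge1}x_{l+1}\big[y_{l+i+j}-y_ly_{i+j}-y_{l+i}y_j+y_ly_iy_j\big]\\
&+\mathcal N(y_{i+j}-y_iy_j)+\big[\mathcal N(y_iy_j)-(\mathcal Ny_i)\,y_j\big].
\end{align*}
The first and third terms involve differences of the same kind. The last bracket would be $y_i\,\mathcal Ny_j$ if $\mathcal N$ were a derivation; it is not one, but the bracket still contains no subtraction, see \eqref{eq:star}. The second bracket is a new object: an alternating sum over the four ways to cut the word $(l,i,j)$ into intervals. The fifth set partition, which would give $y_{l+j}y_i$, does not occur.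

Take $i=j=1$ and the coefficient of $t^2$ at $q=0$. The first bracket is $y_1-y_0y_1=0$. The second vanishes in order $2$, since $l+i+j\ge3$. The third term uses the differences of order $2$, which vanish. In the last bracket the part $\sum_kq_k[t^{-k}\,\cdot\,]_{\ge0}$ of $\mathcal N$ disappears at $q=0$, and the other two parts are derivations, which leaves $y_1\cdot(g\,t\partial_ty_1+\sum_kkt^k\partial_{q_k}y_1)$. Its coefficient of $t^2$ at $q=0$ is $1\cdot g$. So $b_{3,\emptyset}(1,1)=g$ is obtained as a single positive term.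

In higher orders the second bracket contributes, so it needs a recursion of its own, which produces words of length four, and so on. The next section treats all lengths at once.

\section{Boolean cumulants and positivity}\label{sec:boolean}

\subsection{A recursion without subtraction}

For $n\ge1$ and $i_1,\dots,i_n\ge0$ define the \emph{Boolean cumulant}
\[
\beta(i_1,\dots,i_n)=\sum_{\mathcal V}(-1)^{|\mathcal V|-1}\prod_{V\in\mathcal V}y_{\sum_{r\in V}i_r},
\]
where $\mathcal V$ runs over the partitions of $\{1,\dots,n\}$ into intervals and $|\mathcal V|$ is the number of blocks. Such a partition is a choice, for each of the $n-1$ gaps between consecutive entries, of whether to \emph{break} there. We have $\beta(i)=y_i$ and $\beta(i,j)=y_{i+j}-y_iy_j$, and $\beta(l,i,j)$ is the second bracket of Section~\ref{sub:remove}. Put $s_m=i_1+\dots+i_m$.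

\begin{lemma}\label{lem:beta}
For $n\ge1$ and $l,i_1,\dots,i_n\ge0$,
\begin{align}
\beta(i_1,\dots,i_n)&=y_{s_n}-\sum_{m=1}^{n-1}y_{s_m}\,\beta(i_{m+1},\dots,i_n),\label{eq:b1}\\
\beta(l,i_1,\dots,i_n)&=\beta(l,s_n)-\sum_{m=1}^{n-1}\beta(l,s_m)\,\beta(i_{m+1},\dots,i_n).\label{eq:b2}
\end{align}
Moreover, $\beta(0,i_2,\dots,i_n)=0$ for $n\ge2$, and $[t^hq_\mu]\beta(i_1,\dots,i_n)=0$ if $s_n>h+|\mu|$.
\end{lemma}

\begin{proof}
For \eqref{eq:b1}, group the partitions by the first break. If there is none, the term is $y_{s_n}$. If it follows $i_m$, the first block gives $y_{s_m}$, the remaining blocks form an arbitrary interval partition of $i_{m+1},\dots,i_n$, and the extra block gives the sign. For \eqref{eq:b2}, group by the first break that follows one of the entries $i_m$, $m\ge1$. Before it, the only choice is whether to break between $l$ and $i_1$, and the two choices sum to $y_{l+s_m}-y_ly_{s_m}=\beta(l,s_m)$. If the first entry is $0$ and $n\ge2$, then breaking or not breaking after it gives the same product,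 because $y_0=1$, with opposite signs. Finally, a coefficient of a product of $y$'s is a sum of products of coefficients whose orders add up to $h+|\mu|$, while the subscripts add up to $s_n$; if $s_n>h+|\mu|$, some factor has subscript larger than its order, and vanishes by Lemma~\ref{lem:y}.
\end{proof}

For $f,f'\in\mathcal S$ put $f\circledast f'=\mathcal N(ff')-(\mathcal Nf)f'$, and let $f_{<k}$ be the part of $f$ of $t$-degree less than $k$.

\begin{proposition}\label{prop:posrec}
For $f,f'\in\mathcal S$,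
\begin{equation}\label{eq:star}
f\circledast f'=f\cdot\Big(g\,t\partial_tf'+\sum_{k\ge1}kt^k\partial_{q_k}f'\Big)+\sum_{k\ge1}q_k\,[t^{-k}f_{<k}\,f']_{\ge0}.
\end{equation}
For $n\ge1$ and $i_1,\dots,i_n\ge1$,
\begin{equation}\label{eq:posrec}
\begin{aligned}
t^{-1}\beta(i_1,\dots,i_n)={}&\beta(i_1-1,i_2,\dots,i_n)+\sum_{l\ge1}x_{l+1}\,\beta(l,i_1,\dots,i_n)\\
&+\mathcal N\beta(i_1,\dots,i_n)+\sum_{m=1}^{n-1}y_{s_m}\circledast\beta(i_{m+1},\dots,i_n).
\end{aligned}
\end{equation}
\end{proposition}

\begin{proof}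
The first two parts of $\mathcal N$ are derivations, and for a derivation $\delta$ we have $\delta(ff')-(\delta f)f'=f\,\delta f'$. For the third part write $f=f_{<k}+f_{\ge k}$. Then $[t^{-k}f]_{\ge0}\,f'=t^{-k}f_{\ge k}f'$ has no negative powers of $t$, so $[t^{-k}ff']_{\ge0}-[t^{-k}f]_{\ge0}f'=[t^{-k}f_{<k}f']_{\ge0}$. This proves \eqref{eq:star}.

Write $\beta_m=\beta(i_{m+1},\dots,i_n)$. By \eqref{eq:b1},
\[
t^{-1}\beta(i_1,\dots,i_n)=t^{-1}y_{s_n}-\sum_{m=1}^{n-1}(t^{-1}y_{s_m})\,\beta_m .
\]
All $s_m$ are at least $1$, so \eqref{eq:rec} applies to each $t^{-1}y_{s_m}$; we collect its three kinds of terms. The first terms give $y_{s_n-1}-\sum_my_{s_m-1}\beta_m$, which is $\beta(i_1-1,i_2,\dots,i_n)$ by \eqref{eq:b1}. The terms with $x_{l+1}$ give $\beta(l,s_n)-\sum_m\beta(l,s_m)\beta_m$, which is $\beta(l,i_1,\dots,i_n)$ by \eqref{eq:b2}. For the last terms, apply the linear map $\mathcal N$ to \eqref{eq:b1} to get $\mathcal Ny_{s_n}=\mathcal N\beta(i_1,\dots,i_n)+\sum_m\mathcal N(y_{s_m}\beta_m)$; hence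
\[
\mathcal Ny_{s_n}-\sum_m(\mathcal Ny_{s_m})\beta_m=\mathcal N\beta(i_1,\dots,i_n)+\sum_my_{s_m}\circledast\beta_m .\qedhere
\]
\end{proof}

For $n=1$, \eqref{eq:posrec} is \eqref{eq:rec}. The condition $i_r\ge1$ is preserved by \eqref{eq:posrec} except in the first term when $i_1=1$; there the cumulant is $y_0=1$ for $n=1$ and $0$ for $n\ge2$. This is where the initial value $y_0=1$ is used.

For a word $I=(i_1,\dots,i_n)$ of positive integers let $|I|=s_n$, $I_{>m}=(i_{m+1},\dots,i_n)$ and
\[
b_{h,\mu}(I)=[t^hq_\mu]\,\beta(I)\in\mathcal A ,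
\]
which extends the notation of Section~\ref{sec:rec}. Since $y_j\in t\mathcal S$ for $j\ge1$, we have $b_{0,\mu}(I)=0$. Taking $[t^hq_\mu]$ in \eqref{eq:posrec} and using \eqref{eq:Ncoef} and \eqref{eq:star}, we find that $b_{h+1,\mu}(I)$ is the sum of the following terms.
\begin{itemize}
\item[(a)] $b_{h,\mu}(i_1-1,i_2,\dots,i_n)$ if $i_1\ge2$; if $i_1=1$, the constant $\delta_{n1}\delta_{h0}\delta_{\mu\emptyset}$.
\item[(b)] $x_{l+1}\,b_{h,\mu}(l,i_1,\dots,i_n)$ for $1\le l\le h+|\mu|$.
\item[(c1)] $gh\,b_{h,\mu}(I)$.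
\item[(c2)] $k(m_k(\mu)+1)\,b_{h-k,\mu\cup k}(I)$ for $1\le k\le h$.
\item[(c3)] $b_{h+k,\mu\setminus k}(I)$ for $k\in\mu$.
\item[(d1)] $ga'\,b_{a,\nu}(s_m)\,b_{a',\nu'}(I_{>m})$ for $a+a'=h$ and $\nu\cup\nu'=\mu$.
\item[(d2)] $k(m_k(\rho)+1)\,b_{a,\nu}(s_m)\,b_{a',\rho\cup k}(I_{>m})$ for $k\ge1$, $a+a'+k=h$ and $\nu\cup\rho=\mu$.
\item[(d3)] $b_{a,\nu}(s_m)\,b_{a',\nu'}(I_{>m})$ for $k\in\mu$, $a<k$, $a+a'=h+k$ and $\nu\cup\nu'=\mu\setminus k$.
\end{itemize}
In (d1)--(d3), $m$ runs from $1$ to $n-1$, $a,a'\ge0$, and the pairs of partitions are ordered.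

\begin{proposition}\label{prop:positive}
For every word $I$ of positive integers, every $h\ge0$ and every $\mu$, we have $b_{h,\mu}(I)\in\mathcal A_+$.
\end{proposition}

\begin{proof}
Induct on the order, for all words at once. For $h=0$ the coefficient is $0$. In (a)--(c3) every coefficient used has order $h+|\mu|$. In (d1)--(d3) the orders of the two factors add up to $h+|\mu|$: the sums are $h+|\mu|$, $(h-k)+(|\mu|+k)$ and $(h+k)+(|\mu|-k)$. So all coefficients used have order smaller than the order $h+1+|\mu|$ of $b_{h+1,\mu}(I)$, all are indexed by words of positive integers, and all multipliers lie in $\mathcal A_+$.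
\end{proof}

\subsection{Degrees and extremal coefficients}

The same list controls the degrees. The \emph{$x$-weight} of a monomial gives $x_j$ weight $j$ and $g$ weight $0$; the \emph{full degree} is the $x$-weight plus the degree in $g$. Part (ii) of the next lemma will identify the free cumulants in Section~\ref{sec:derivation}; parts (i) and (iii) give items 2 and 3 of Theorem~\ref{thm:cumulants}.

\begin{lemma}\label{lem:degrees}
Let $I$ be a word of $n$ positive integers.
\begin{enumerate}
\item[(i)] Every monomial of $b_{h,\mu}(I)$ has full degree at most $T(h,\mu,I)=h+|\mu|-\ell(\mu)-|I|$ and congruent to $T(h,\mu,I)$ modulo $2$.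
\item[(ii)] The part of $b_{h,\emptyset}(I)$ of $x$-weight exactly $h-|I|$ equals $\delta_{n1}\delta_{h,i_1}$.
\item[(iii)] For $h\ge j\ge1$, the coefficient of $g^{h-j}$ in $b_{h,\emptyset}(j)$ is $\genfrac{[}{]}{0pt}{}{h}{j}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Induct on the order; for $h=0$ there is nothing to prove. Let $T=T(h+1,\mu,I)$. In (d1)--(d3) the bounds of the two factors add: $T(a,\nu,s_m)+T(a',\nu',I_{>m})=T(a+a',\nu\cup\nu',I)$. By induction, the full degree of each term is bounded by, and congruent modulo $2$ to, the following numbers: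
\[
\begin{array}{ll}
\text{(a)} & h+|\mu|-\ell(\mu)-(|I|-1)=T,\\
\text{(b)} & (l+1)+h+|\mu|-\ell(\mu)-(l+|I|)=T,\\
\text{(c1), (d1)} & 1+h+|\mu|-\ell(\mu)-|I|=T,\\
\text{(c2), (d2)} & (h-k)+(|\mu|+k)-(\ell(\mu)+1)-|I|=T-2,\\
\text{(c3), (d3)} & (h+k)+(|\mu|-k)-(\ell(\mu)-1)-|I|=T.
\end{array}
\]
The constant $1$ in (a) occurs for $I=(1)$, $h=0$, $\mu=\emptyset$, where $T=0$.

(ii) Let $b^0_h(I)$ be the part in question. For $\mu=\emptyset$ the terms (c3) and (d3) are absent and $T=h+1-|I|$. The terms (c1), (d1) have an explicit factor $g$ and full degree at most $T$, and (c2), (d2) have full degree at most $T-2$; so all four have $x$-weight less than $T$. Hence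
\[
b^0_{h+1}(I)=b^0_h(i_1-1,i_2,\dots,i_n)+\sum_lx_{l+1}\,b^0_h(l,i_1,\dots,i_n),
\]
where for $i_1=1$ the first term is $\delta_{n1}\delta_{h0}$, and $b^0_0(I)=0$. For $n\ge2$ the right side involves only words of length at least $2$, so $b^0_h(I)=0$ by induction on $h$. For $n=1$ this leaves $b^0_{h+1}(j)=b^0_h(j-1)$ with $b^0_h(0)=\delta_{h0}$, whence $b^0_h(j)=\delta_{hj}$.

(iii) Let $e_{h,j}$ be the coefficient, with $e_{h,0}=\delta_{h0}$ and $e_{h,j}=0$ for $j>h$. For $n=1$ and $\mu=\emptyset$ only (a), (b), (c1), (c2) occur. The monomial $g^{h+1-j}$ of $b_{h+1,\emptyset}(j)$ does not come from (b), which has a factor $x_{l+1}$, nor from (c2), whose full degree is at most $h-1-j$. From (a) and (c1) we get $e_{h+1,j}=e_{h,j-1}+h\,e_{h,j}$, the Stirling recursion.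
\end{proof}

\section{The Lax operator}\label{sec:lax}

We turn to the proof of Proposition~\ref{prop:bridge}. Jack characters are coefficients of Jack functions, so every operator that has the Jack functions as eigenvectors gives linear relations among characters. We need enough such operators to determine all characters, in a form that can be solved recursively. The Lax operator $L$ provides both: its powers contain infinitely many such operators, while its entries are only multiplications by variables and first-order derivatives.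

\subsection{Definitions}

Let $F=\mathbb R[\pi_1,\pi_2,\dots]$ be the ring of symmetric functions written in the variables $\pi_k=p_k/\sqrt\alpha$, graded by $\deg\pi_k=k$, with graded pieces $F_n$. The scalar product of (J1) becomes $\langle\pi_\mu,\pi_\nu\rangle=\delta_{\mu\nu}z_\mu$; it is positive definite. For $k\ge1$ let $a_{-k}$ be multiplication by $\pi_k$ and $a_k=k\,\partial_{\pi_k}$. Then
\[
[a_k,a_l]=k\,\delta_{k+l,0},\qquad a_k^*=a_{-k},\qquad\sum_{k\ge1}a_{-k}a_k=\deg,
\]
where $\deg$ multiplies $F_n$ by $n$. For $\lambda\vdash n$ put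
\begin{equation}\label{eq:Jtilde}
\tilde J_\lambda=\alpha^{-n/2}J^{(\alpha)}_\lambda=\sum_{\rho\vdash n}\alpha^{-(n-\ell(\rho))/2}\,\theta^{(\alpha)}_\rho(\lambda)\,\pi_\rho .
\end{equation}
By \eqref{eq:theta1}, the coefficient of $\pi_1^n$ in $\tilde J_\lambda$ is $1$. By (J1), the $\tilde J_\lambda$ with $\lambda\vdash n$ form an orthogonal basis of $F_n$.

Let $\mathcal F=\bigoplus_{h\ge0}F\,|h\rangle$ be the orthogonal direct sum of copies of $F$, one for each \emph{level} $h$, and set $|h\rangle=0$ for $h<0$. We also write $|h\rangle$ for the embedding $f\mapsto f|h\rangle$ and $\langle h|$ for the projection onto the component at level $h$. An operator on $F$ acts on $\mathcal F$ levelwise. Define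
\[
L\,|h\rangle=\sum_{k\ne0}a_k\,|h+k\rangle-\gamma h\,|h\rangle ,
\]
meaning that $L(f|h\rangle)=\sum_{k\neq0}(a_kf)|h+k\rangle-\gamma hf|h\rangle$. The matrix entries $L_{h'h}=\langle h'|L|h\rangle$ are $a_{h'-h}$ for $h'\ne h$ and $-\gamma h$ on the diagonal, so $L$ is self-adjoint. Give $f|h\rangle$ the total degree $\deg f+h$. Then $L$ preserves total degree and the graded pieces of $\mathcal F$ are finite-dimensional, so all sums over levels below are finite on each vector.

Let $L_+$ be the compression of $L$ to the levels $h\ge1$ (the same matrix with row and column $0$ deleted), and define self-adjoint operators on $F$ by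
\[
I_r=\langle0|L^r|0\rangle,\qquad B_r=\langle0|L\,L_+^r\,L|0\rangle\qquad(r\ge0).
\]
Expanding the matrix products, $I_r$ is the sum of $L_{0h_{r-1}}\cdots L_{h_2h_1}L_{h_10}$ over all walks of $r$ steps from level $0$ to level $0$, and $B_r$ is the sum over walks of $r+2$ steps that do not visit level $0$ in between. Since $L_{00}=0$, cutting a walk at its visits to level $0$ gives
\begin{equation}\label{eq:IB}
I_r=\sum_{\substack{r_1+\dots+r_m=r\\ r_i\ge2}}B_{r_1-2}\cdots B_{r_m-2},\qquad\Big(\sum_{r\ge0}I_ru^{-r-1}\Big)^{-1}=u-\sum_{r\ge0}B_ru^{-r-1},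
\end{equation}
where the second identity restates the first as the geometric series $\sum_rI_ru^{-r}=(1-\sum_rB_ru^{-r-2})^{-1}$.

\subsection{Diagonal action on Jack functions}

An operator that is self-adjoint and triangular for the dominance order is diagonal on Jack functions, by (J1). Self-adjointness is visible in the variables $\pi_k$, but triangularity is visible only on monomials in finitely many variables. The proof below realizes $L_+$ there.

\begin{lemma}\label{lem:diag}
Each $\tilde J_\lambda$ is an eigenvector of all $B_r$ and all $I_r$.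
\end{lemma}

\begin{proof}
On $\mathbb R[X_1,\dots,X_N]$ let $s_{ij}$ exchange $X_i$ and $X_j$, and put
\[
\mathcal D_i=X_i\partial_i+\alpha^{-1}\sum_{j\ne i}\frac{X_i}{X_i-X_j}(1-s_{ij}).
\]

\emph{Triangularity.} The operator $\frac{X_i}{X_i-X_j}(1-s_{ij})$ is linear over the other variables, and dividing $X_i^aX_j^b-X_i^bX_j^a$ by $X_i-X_j$ shows that it sends $X_i^aX_j^b$ to
\[
\sum_{c=0}^{a-b-1}X_i^{b+1+c}X_j^{a-1-c}\quad(a\ge b),\qquad-\sum_{c=0}^{b-a-1}X_i^{a+1+c}X_j^{b-1-c}\quad(a<b).
\]
In each monomial the two exponents have sum $a+b$ and lie between $a$ and $b$. So the new exponent vector $\eta'$ is a convex combination of the old vector $\eta$ and its transposition. The sum of the $r$ largest entries of a vector is a symmetric function of the vector, and it is convex, being a maximum of linear forms. Hence the decreasing rearrangement of $\eta'$ is dominated by that of $\eta$. Thus each $\mathcal D_i$ preserves the span of the monomials whose rearranged exponent vector is $\le\lambda$. Conjugation by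 a permutation of the variables permutes the $\mathcal D_i$, so $\sum_i\mathcal D_i^r$ preserves symmetric polynomials. It therefore maps $m_\lambda$ into $\operatorname{span}\{m_\mu:\mu\le\lambda\}$.

\emph{Relation with $L$.} Let $\mathrm{ev}_i(f|h\rangle)=f(X_1,\dots,X_N)\,X_i^h$. Let $f\in F$ and $h\ge1$. We have $X_i\partial_ip_k=kX_i^k$, and
\[
\sum_{j\ne i}X_i\frac{X_i^h-X_j^h}{X_i-X_j}=\sum_{j\ne i}\sum_{a=1}^hX_i^aX_j^{h-a}=(N-1)X_i^h+\sum_{a=1}^{h-1}\big(p_{h-a}-X_i^{h-a}\big)X_i^a .
\]
Since $f$ is symmetric, it commutes with $s_{ij}$, and so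
\[
\mathcal D_i(fX_i^h)=\sum_{k\ge1}k\,\partial_{p_k}f\,X_i^{h+k}+hfX_i^h+\alpha^{-1}f\Big[(N-h)X_i^h+\sum_{k=1}^{h-1}p_kX_i^{h-k}\Big].
\]
Multiply by $\sqrt\alpha$ and use $\sqrt\alpha\,k\,\partial_{p_k}=a_k$, $\alpha^{-1/2}p_k=a_{-k}$ and $\sqrt\alpha-1/\sqrt\alpha=-\gamma$. The result is $\sqrt\alpha\,\mathcal D_i\,\mathrm{ev}_i=\mathrm{ev}_i\,(L_++N/\sqrt\alpha)$ on levels $h\ge1$. At level $0$, $\sqrt\alpha\,\mathcal D_if=\sum_{k\ge1}a_kf\,X_i^k=\mathrm{ev}_i(L|0\rangle f)$. Therefore $(\sqrt\alpha\,\mathcal D_i)^rf=\mathrm{ev}_i\big((L_++N/\sqrt\alpha)^{r-1}L|0\rangle f\big)$ for $r\ge1$. Summing over $i$ replaces $X_i^h$ with $p_h=\sqrt\alpha\,a_{-h}=\sqrt\alpha\,L_{0h}$. Hence, as polynomials in $N$ variables,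
\[
\sum_i(\sqrt\alpha\,\mathcal D_i)^rf=\sqrt\alpha\,\langle0|L\,(L_++N/\sqrt\alpha)^{r-1}L|0\rangle f\qquad(r\ge1).
\]

\emph{Conclusion.} Fix $N\ge n$, so that $F_n$ embeds into polynomials in $N$ variables. By the binomial theorem the right side is $\sqrt\alpha\,B_{r-1}f$ plus a combination of $B_0f,\dots,B_{r-2}f$, so by induction every $B_r$ is triangular on $F_n$. Since $\operatorname{span}\{m_\mu:\mu\le\lambda\}=\operatorname{span}\{\mathsf P_\mu:\mu\le\lambda\}$, we have $B_r\mathsf P_\lambda\in\operatorname{span}\{\mathsf P_\mu:\mu\le\lambda\}$. For $\mu<\lambda$, $\langle B_r\mathsf P_\lambda,\mathsf P_\mu\rangle=\langle\mathsf P_\lambda,B_r\mathsf P_\mu\rangle=0$, because $B_r\mathsf P_\mu$ is a combination of $\mathsf P_\nu$ with $\nu\le\mu<\lambda$. So $B_r\mathsf P_\lambda$ is a multiple of $\mathsf P_\lambda$, and by \eqref{eq:IB} the same holds for $I_r$.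
\end{proof}

Let $M_r(\lambda)$ be the eigenvalue of $I_r$ on $\tilde J_\lambda$. Then $M_0=1$, $M_1=0$, and $M_2(\lambda)=|\lambda|$ because $I_2=\sum_{h\ge1}a_{-h}a_h=\deg$.

\section{The spectrum}\label{sec:spectrum}

Lemma~\ref{lem:diag} does not give the eigenvalues $M_r(\lambda)$. We need them in closed form, in order to see that they are homogeneous under dilation and, later, algebraically independent. We first show that they are the moments of a measure supported on the contents of the addable boxes of $\lambda$, and then determine the measure.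

A box outside $\lambda$ is \emph{addable} if $\lambda+\square$ (the diagram with that box added) is a Young diagram, and a box of $\lambda$ is \emph{removable} if deleting it leaves a Young diagram. Put $n(\lambda)=\sum_i(i-1)\lambda_i$, and let $\lambda'$ be the transposed diagram. We use two more facts.

\begin{itemize}
\item[(J2)] In $N$ variables, the operator $\Delta_N=\frac\alpha2\sum_iX_i^2\partial_i^2+\sum_{i\ne j}\frac{X_i^2}{X_i-X_j}\partial_i$ acts on $J^{(\alpha)}_\lambda$ by the scalar $\alpha\,n(\lambda')-n(\lambda)+(N-1)|\lambda|$ \cite[Theorem 3.1]{Stanley}.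
\item[(J3)] (Pieri rule.) $p_1J^{(\alpha)}_\lambda=\sum_\square w_\square J^{(\alpha)}_{\lambda+\square}$, summed over the addable boxes of $\lambda$, with all $w_\square\ne0$. This is \cite[VI (6.24)]{Macdonald} in the Jack limit, with $e_1=p_1$; the coefficients there are products of quotients of numbers $\alpha a+l+1$ and $\alpha a+l+\alpha$ with $a,l\ge0$, all positive.
\end{itemize}

\subsection{The operator $\Delta$}

Let
\[
\Delta=\tfrac12\sum_{i,j\ge1}\big(a_{-i-j}a_ia_j+a_{-i}a_{-j}a_{i+j}\big)-\tfrac\gamma2\sum_{i\ge1}(i-1)\,a_{-i}a_i .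
\]
It is self-adjoint, since the two cubic terms are adjoint to each other.

\begin{lemma}\label{lem:Delta}
$\Delta\tilde J_\lambda=e(\lambda)\tilde J_\lambda$, where $e(\lambda)=\sum_{\square\in\lambda}c_\square$.
\end{lemma}

\begin{proof}
We rewrite $\Delta_N$ in power sums. By the chain rule, on functions of the $p_k$,
\[
\sum_iX_i^2\partial_i^2=\sum_{k,l}kl\,p_{k+l}\,\partial_{p_k}\partial_{p_l}+\sum_kk(k-1)\,p_k\,\partial_{p_k}.
\]
The second part of $\Delta_N$ is a derivation, so it is determined by its values on the $p_k$: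
\[
k\sum_{i<j}\frac{X_i^{k+1}-X_j^{k+1}}{X_i-X_j}=\frac k2\sum_{i\ne j}\sum_{c=0}^kX_i^cX_j^{k-c}=\frac k2\Big[\sum_{c=1}^{k-1}p_cp_{k-c}+(2N-k-1)\,p_k\Big],
\]
since $c=0$ and $c=k$ each give $(N-1)p_k$ and each other $c$ gives $p_cp_{k-c}-p_k$. In the variables $\pi$ we have $\frac\alpha2kl\,p_{k+l}\partial_{p_k}\partial_{p_l}=\frac{\sqrt\alpha}2a_{-k-l}a_ka_l$, $\ \frac k2p_cp_{k-c}\partial_{p_k}=\frac{\sqrt\alpha}2a_{-c}a_{-(k-c)}a_k$ and $k\,p_k\partial_{p_k}=a_{-k}a_k$. The coefficient of $a_{-k}a_k$ is $\frac{\alpha(k-1)}2+N-\frac{k+1}2=(N-1)+\frac{(\alpha-1)(k-1)}2$, and $\alpha-1=-\sqrt\alpha\,\gamma$. Hence $\Delta_N=\sqrt\alpha\,\Delta+(N-1)\deg$. Taking $N\ge|\lambda|$ in (J2), the eigenvalue of $\Delta$ is $\sqrt\alpha\,n(\lambda')-n(\lambda)/\sqrt\alpha$, and $n(\lambda')=\sum_{(i,j)\in\lambda}(j-1)$, $n(\lambda)=\sum_{(i,j)\in\lambda}(i-1)$.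
\end{proof}

The lemma shows in miniature how an eigenvalue equation yields a character. Let $n=|\lambda|\ge2$ and compare coefficients of $\pi_1^n$. The only $\rho\vdash n$ for which $\Delta\pi_\rho$ contains $\pi_1^n$ is $\rho=(2,1^{n-2})$, through $\frac12a_{-1}a_{-1}a_2$, with coefficient $1$. So $e(\lambda)$ is the coefficient of $\pi_2\pi_1^{n-2}$ in $\tilde J_\lambda$, that is,
\begin{equation}\label{eq:Ch2}
\mathrm{Ch}_{(2)}(\lambda)=2\sum_{\square\in\lambda}c_\square ,
\end{equation}
and both sides vanish for $n\le1$. Also $I_3=\sum_{h,h'\ge1}a_{-h'}L_{h'h}a_h=2\Delta-\gamma\deg$: the terms $h'>h$ and $h'<h$ give the two cubic sums, and $h'=h$ gives $-\gamma\sum_hh\,a_{-h}a_h$. So $M_3=\mathrm{Ch}_{(2)}-\gamma|\lambda|$, and comparing with Section~\ref{sec:intro} we see that $M_2=R_2$ and $M_3=R_3$.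

For $k\ne0$ define
\[
Q_k=\sum_{j=1}^{k-1}a_{k-j}a_j+2\sum_{j>k}a_{k-j}a_j\quad(k>0),\qquad Q_k=\sum_{\substack{i+j=k\\ i,j<0}}a_ia_j+2\sum_{j>0}a_{k-j}a_j\quad(k<0).
\]
The two factors in each term commute, and $Q_k^*=Q_{-k}$. We claim that
\begin{equation}\label{eq:comm}
[\Delta,a_k]=-\tfrac k2\,Q_k+\tfrac\gamma2\,k(|k|-1)\,a_k\qquad(k\ne0).
\end{equation}
Let $k=-n<0$. From $[a_i,a_{-n}]=n\delta_{in}$ the three parts of $\Delta$ contribute
\begin{equation}\label{eq:commneg}
[\Delta,a_{-n}]=n\sum_{i\ge1}a_{-n-i}a_i+\tfrac n2\sum_{\substack{i+j=n\\ i,j\ge1}}a_{-i}a_{-j}-\tfrac\gamma2\,n(n-1)\,a_{-n},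
\end{equation}
where in the first part the cases $i=n$ and $j=n$ give equal sums, which cancels the factor $\frac12$. This is \eqref{eq:comm} for $k<0$. For $k>0$ use $[\Delta,a_k]=-[\Delta,a_{-k}]^*$.

\subsection{The moments $M_r$}

By (J3) and Lemma~\ref{lem:Delta}, the operator $\Delta-e(\lambda)$ acts on the summands of $\pi_1\tilde J_\lambda$ by the contents of the added boxes. We want to transport this to $L$ acting on $|0\rangle\tilde J_\lambda$. The transport map is
\[
\varepsilon:\mathcal F\to F,\qquad\varepsilon(f|h\rangle)=\pi_{h+1}f .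
\]
By \eqref{eq:comm}, $\Delta$ does not commute with $L$; the following correction repairs this and vanishes at level $0$:
\[
H|h\rangle=\sum_{k\ne0}\min(h,h+k)\,a_k|h+k\rangle-\tfrac\gamma2\,h(h-1)\,|h\rangle,\qquad H|0\rangle=0 .
\]

\begin{lemma}\label{lem:H}
$[\Delta+H,L]=0$ and $\Delta\,\varepsilon=\varepsilon\,(\Delta+H+L)$.
\end{lemma}

\begin{proof}
\emph{First identity.} Consider the matrix entry from level $h$ to level $h'=h+k$. It equals $[\Delta,L_{h'h}]+\sum_{d\ge0}(H_{h'd}L_{dh}-L_{h'd}H_{dh})$. For $k=0$, the entry $L_{hh}$ is a scalar, the term $d=h$ is a commutator of scalars, and the terms $d\ne h$ are $(\min(h,d)-\min(d,h))\,a_{h-d}a_{d-h}=0$.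

Let $k\ne0$. The first term is $[\Delta,a_k]$. The intermediate levels $d=h$ and $d=h'$ give together
\[
\gamma a_k\Big[\min(h,h')\,(h'-h)+\tfrac12\big(h(h-1)-h'(h'-1)\big)\Big].
\]
For $k>0$ the bracket is $hk+\frac12(-2hk-k^2+k)=-\frac12k(k-1)$. For $k<0$, writing $h=h'-k$, it is $h'k+\frac12(-2h'k+k^2+k)=\frac12k(k+1)$. In both cases the contribution is $-\frac\gamma2k(|k|-1)a_k$, which cancels the $\gamma$-term of \eqref{eq:comm}.

The other levels give $\sum_{d\ne h,h'}(\min(h',d)-\min(d,h))\,a_{h'-d}a_{d-h}$, and the terms with $d<\min(h,h')$ vanish. Put $j=d-h$. If $k>0$, the levels $h<d<h'$ and $d>h'$ give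
\[
\sum_{j=1}^{k-1}j\,a_{k-j}a_j+k\sum_{j>k}a_{k-j}a_j=\tfrac k2Q_k ,
\]
where the symmetry $j\leftrightarrow k-j$ replaces the factor $j$ with $k/2$. If $k<0$, put also $i=h'-d$; the levels $h'<d<h$ and $d>h$ give
\[
\sum_{\substack{i+j=k\\ i,j<0}}i\,a_ia_j+k\sum_{j>0}a_{k-j}a_j=\tfrac k2Q_k
\]
by the symmetry $i\leftrightarrow j$. This cancels the remaining term of \eqref{eq:comm}.

\emph{Second identity.} Let $n=h+1$. The off-diagonal entries of $H+L$ are $(\min(h,h+k)+1)\,a_k$, so
\[
\varepsilon(H+L)(f|h\rangle)=n\sum_{k>0}a_{-n-k}a_kf+\sum_{l=1}^{n-1}(n-l)\,a_{-(n-l)}a_{-l}f-\gamma\Big(\frac{h(h-1)}2+h\Big)a_{-n}f .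
\]
By the symmetry $l\leftrightarrow n-l$ the middle sum is $\frac n2\sum_{i+j=n}a_{-i}a_{-j}f$, and $\frac{h(h-1)}2+h=\frac{n(n-1)}2$. By \eqref{eq:commneg} the right side is $[\Delta,a_{-n}]f$. Finally $\Delta\,\varepsilon(f|h\rangle)=a_{-n}\Delta f+[\Delta,a_{-n}]f$, and $a_{-n}\Delta f=\varepsilon\Delta(f|h\rangle)$.
\end{proof}

Let $W_r=\varepsilon L^r|0\rangle:F\to F$, so that $W_0$ is multiplication by $\pi_1$. By Lemma~\ref{lem:H} and $H|0\rangle=0$,
\[
\Delta W_r=\varepsilon L^r(\Delta+H)|0\rangle+\varepsilon L^{r+1}|0\rangle=W_r\Delta+W_{r+1},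
\]
so $W_{r+1}\tilde J_\lambda=(\Delta-e(\lambda))W_r\tilde J_\lambda$. In the normalization \eqref{eq:Jtilde}, (J3) reads $\pi_1\tilde J_\lambda=\sum_\square w_\square\tilde J_{\lambda+\square}$ with the same $w_\square$, and $e(\lambda+\square)-e(\lambda)=c_\square$. Hence
\begin{equation}\label{eq:eps}
\varepsilon L^r|0\rangle\tilde J_\lambda=\sum_\square w_\square c_\square^r\,\tilde J_{\lambda+\square}.
\end{equation}
Compare coefficients of $\pi_1^{n+1}$, where $n=|\lambda|$. On the left the component at level $h$ is multiplied by $\pi_{h+1}$, so only level $0$ contributes, with $\pi_1I_r\tilde J_\lambda=M_r\pi_1\tilde J_\lambda$. Thus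
\begin{equation}\label{eq:moments}
M_r(\lambda)=\sum_{\square\text{ addable}}w_\square\,c_\square^r .
\end{equation}
The contents $c_\square$ of the addable boxes are distinct: going down the diagram, $i$ increases and $j$ decreases, so for $\alpha>0$ the content strictly decreases.

\subsection{The generating function}

Formula \eqref{eq:moments} locates the poles of $G_\lambda(u)=\sum_{r\ge0}M_r(\lambda)u^{-r-1}$. To find its zeros, we locate the poles of $1/G_\lambda$, which by \eqref{eq:IB} is the generating function of the eigenvalues of the $B_r$. The point is that $L_+$ is a shifted copy of $L$.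

\begin{lemma}\label{lem:G}
Let $\xi_0,\dots,\xi_m$ be the contents of the addable boxes of $\lambda$, and let $\eta_1,\dots,\eta_m$ be the numbers $c_\square-\gamma$ for the removable boxes $\square$ of $\lambda$. Then
\[
G_\lambda(u)=\frac{\prod_{i=1}^m(u-\eta_i)}{\prod_{i=0}^m(u-\xi_i)} .
\]
\end{lemma}

\begin{proof}
\emph{An eigenbasis of $L$.} For real polynomials $f,f'$ in one variable, self-adjointness of $L$, Lemma~\ref{lem:diag} and \eqref{eq:moments} give
\[
\big\langle f(L)|0\rangle\tilde J_\lambda,\,f'(L)|0\rangle\tilde J_\mu\big\rangle=\big\langle\tilde J_\lambda,\langle0|(ff')(L)|0\rangle\tilde J_\mu\big\rangle=\delta_{\lambda\mu}\|\tilde J_\lambda\|^2\sum_\square w_\square f(c_\square)f'(c_\square).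
\]
For an addable box $\square$ of $\lambda$ choose a polynomial $f_\square$ with $f_\square(c_{\square'})=\delta_{\square\square'}$ for all addable $\square'$, and put $\psi_{\lambda,\square}=f_\square(L)|0\rangle\tilde J_\lambda$. The formula shows that $\|\psi_{\lambda,\square}\|^2=w_\square\|\tilde J_\lambda\|^2$, which is nonzero by (J3); that the vectors $\psi_{\lambda,\square}$ are pairwise orthogonal; and that $\|(L-c_\square)\psi_{\lambda,\square}\|^2=0$, so $L\psi_{\lambda,\square}=c_\square\psi_{\lambda,\square}$ because the scalar product is positive definite. By \eqref{eq:eps}, $\varepsilon\psi_{\lambda,\square}=w_\square\tilde J_{\lambda+\square}$.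

Let $\operatorname{par}(r)$ be the number of partitions of $r$. A diagram has one more addable box than it has distinct parts, and the partitions of $n$ that have a part $i$ are in bijection with the partitions of $n-i$. So the number of pairs $(\lambda,\square)$ with $\lambda\vdash n$ is $\operatorname{par}(n)+\sum_{i=1}^n\operatorname{par}(n-i)$. This is the dimension of the part of $\mathcal F$ of total degree $n$, so the $\psi_{\lambda,\square}$ with $\lambda\vdash n$ form an orthogonal basis of it.

\emph{The eigenvalues of $B_r$.} The adjoint of $\varepsilon$ is $\varepsilon^*f=\sum_ha_{h+1}f|h\rangle$. Let $\sigma|h\rangle=|h+1\rangle$. From the definition of $L$,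
\[
L_+\sigma=\sigma(L-\gamma),\qquad L|0\rangle=\sigma\varepsilon^*,\qquad\langle0|L\sigma=\varepsilon ;
\]
in the first identity the off-diagonal entries depend only on the difference of levels, and the diagonal entry at level $h+1$ is $-\gamma h-\gamma$. Hence $B_r=\varepsilon(L-\gamma)^r\varepsilon^*$. Fix a diagram $\nu$. Since $\langle\varepsilon^*\tilde J_\nu,\psi_{\lambda,\square}\rangle=w_\square\langle\tilde J_\nu,\tilde J_{\lambda+\square}\rangle$, the vector $\varepsilon^*\tilde J_\nu$ is a combination of those $\psi_{\lambda,\square}$ with $\lambda+\square=\nu$, one for each removable box $\square$ of $\nu$. Applying $(L-\gamma)^r$ and then $\varepsilon$, we see that the eigenvalue of $B_r$ on $\tilde J_\nu$ is $\sum_{i=1}^md_i\eta_i^r$, where $\eta_1,\dots,\eta_m$ are the numbers attached to $\nu$ and the real numbers $d_i$ do not depend on $r$. By \eqref{eq:IB},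
\[
\frac1{G_\nu(u)}=u-\sum_{i=1}^m\frac{d_i}{u-\eta_i}.
\]

\emph{Comparison.} By \eqref{eq:moments}, $G_\nu(u)=\sum_\square w_\square/(u-c_\square)=A(u)/\prod_{i=0}^m(u-\xi_i)$. Here $A$ is monic of degree $m$ because $\sum w_\square=M_0=1$, and coprime to the denominator because all $w_\square\ne0$. So the roots of $A$, with multiplicity, are the poles of $1/G_\nu$. These poles are simple and lie in $\{\eta_1,\dots,\eta_m\}$. Thus $A$ has $m$ distinct roots in a set of at most $m$ numbers, and $A=\prod_i(u-\eta_i)$.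
\end{proof}

For $\lambda=(1)$ the lemma gives $G_\lambda(u)=(u+\gamma)/(u^2+\gamma u-1)=u^{-1}+u^{-3}-\gamma u^{-4}+\cdots$, in agreement with $M_2=1$ and $M_3=-\gamma$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\fill[gray!30] (3,-1) rectangle (4,0);
\fill[gray!30] (1,-3) rectangle (2,-2);
\draw (0,-1) grid (4,0);
\draw (0,-3) grid (2,-1);
\draw[dashed] (4,-1) rectangle (5,0);
\draw[dashed] (2,-2) rectangle (3,-1);
\draw[dashed] (0,-4) rectangle (1,-3);
\fill (4,0) circle (3pt) node[above] {$\xi_0$};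
\fill (2,-1) circle (3pt) node[below right] {$\xi_1$};
\fill (0,-3) circle (3pt) node[left] {$\xi_2$};
\draw[fill=white] (4,-1) circle (3pt) node[below right] {$\eta_1$};
\draw[fill=white] (2,-3) circle (3pt) node[below right] {$\eta_2$};
\end{tikzpicture}
\caption{The diagram $(4,2,2)$, with addable boxes dashed and removable boxes shaded. With $x$ measured to the right and $y$ downward from the top left corner, the poles $\xi_i$ and zeros $\eta_i$ of $G_\lambda$ are the values of the linear function $\sqrt\alpha\,x-y/\sqrt\alpha$ at the filled and open points, the corners of the boundary.}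
\label{fig:corners}
\end{figure}

Write $\lambda$ in \emph{reduced} Stanley coordinates, $\mathsf p_i\ge1$ and $\mathsf q_1>\dots>\mathsf q_m>\mathsf q_{m+1}:=0$, and put $\Pi_i=\mathsf p_1+\dots+\mathsf p_i$, $\Pi_0=0$. The addable boxes are $(\Pi_i+1,\mathsf q_{i+1}+1)$ for $0\le i\le m$, and the removable boxes are $(\Pi_i,\mathsf q_i)$ for $1\le i\le m$. Hence
\begin{equation}\label{eq:xieta}
\xi_i=\sqrt\alpha\,\mathsf q_{i+1}-\frac{\Pi_i}{\sqrt\alpha},\qquad\eta_i=\sqrt\alpha\,(\mathsf q_i-1)-\frac{\Pi_i-1}{\sqrt\alpha}-\gamma=\sqrt\alpha\,\mathsf q_i-\frac{\Pi_i}{\sqrt\alpha}.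
\end{equation}
The shift by $\gamma$ is exactly what makes $\eta_i$ linear in the coordinates; see Figure~\ref{fig:corners}. Dilation multiplies all $\xi_i,\eta_i$ by $s$, so $G_{D_s(\lambda)}(u)=s^{-1}G_\lambda(u/s)$, that is,
\begin{equation}\label{eq:scaling}
M_r(D_s(\lambda))=s^rM_r(\lambda).
\end{equation}

\section{From the eigenvalue equations to the recursion}\label{sec:derivation}

Fix $\alpha$ and $\lambda\vdash n$. We convert the equations $I_r\tilde J_\lambda=M_r\tilde J_\lambda$, $r\ge0$, into \eqref{eq:rec} in three steps: a change of variables that brings in the cumulants $\kappa_\mu$, a device that treats all $r$ at once, and a choice of basis that replaces the moments $M_r$ with free cumulants.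

\subsection{The change of variables}

Let $\mu=\nu\cup1^j$ with $\nu$ free of parts equal to $1$, and $k=|\mu|$. In $\tilde J_\lambda(1+\pi_1,\pi_2,\dots)$ the monomial $\pi_\mu$ arises only from the term $\rho=\nu\cup1^{n-|\nu|}$ of \eqref{eq:Jtilde}, through $\pi_\nu(1+\pi_1)^{n-|\nu|}$. If $k\le n$, then $\rho=\mu\cup1^{n-k}$, $n-\ell(\rho)=k-\ell(\mu)$ and $n-|\nu|=n-k+j$, so the coefficient is $\alpha^{-(k-\ell(\mu))/2}\binom{n-k+j}j\theta^{(\alpha)}_{\mu\cup1^{n-k}}(\lambda)$; if $k>n$ it is $0$. Hence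
\[
\tilde J_\lambda(1+\pi_1,\pi_2,\dots)=\sum_\mu\mathrm{Ch}_\mu(\lambda)\frac{\pi_\mu}{z_\mu}.
\]
We substitute $\pi_k=-q_k$, which builds in the sign of Theorem~\ref{thm:cumulants}. Let
\[
\Psi=\tilde J_\lambda(1-q_1,-q_2,-q_3,\dots),\qquad C_k=-\frac{k\,\partial_{q_k}\Psi}\Psi\in\mathbb R[[q]]\quad(k\ge1);
\]
$\Psi$ has constant term $1$, so it is invertible. By \eqref{eq:kappa}, $\log\Psi=\sum_\mu(-1)^{\ell(\mu)}\kappa_\mu q_\mu/z_\mu$. Since $k\partial_{q_k}q_\mu=k\,m_k(\mu)\,q_{\mu\setminus k}$ and $z_\mu=k\,m_k(\mu)\,z_{\mu\setminus k}$,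
\begin{equation}\label{eq:Ck}
[q_{\mu\setminus k}]\,C_k=(-1)^{\ell(\mu)-1}\kappa_\mu(\lambda)/z_{\mu\setminus k}\qquad(k\text{ a part of }\mu).
\end{equation}
So we must compute the series $C_k$. Define $\Theta:F\to\mathbb R[[q]]$ by $\Theta f=f(1-q_1,-q_2,\dots)/\Psi$. Then $\Theta\tilde J_\lambda=1$, and for $k\ge1$
\[
\Theta(a_{-k}f)=(\delta_{k1}-q_k)\,\Theta f,\qquad\Theta(a_kf)=-\Psi^{-1}k\,\partial_{q_k}(\Psi\,\Theta f)=(C_k-k\partial_{q_k})\,\Theta f .
\]
Put $V^{(r)}_h=\Theta\,\langle h|L^r|0\rangle\tilde J_\lambda$. We know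
\begin{equation}\label{eq:Vdata}
V^{(r)}_0=M_r\quad(r\ge0),\qquad V^{(0)}_h=0,\quad V^{(1)}_h=\Theta(a_h\tilde J_\lambda)=C_h\quad(h\ge1).
\end{equation}
The first identity is the eigenvalue equation; division by $\Psi$ has turned it into the statement that a series is constant. From $\langle h|L^{r+1}=\sum_dL_{hd}\langle d|L^r$,
\[
V^{(r+1)}_h=-\gamma hV^{(r)}_h+\sum_{k=1}^h(C_k-k\partial_{q_k})V^{(r)}_{h-k}+V^{(r)}_{h+1}-\sum_{k\ge1}q_kV^{(r)}_{h+k}.
\]
The shift $\pi_1\to1+\pi_1$ has produced the term $V^{(r)}_{h+1}$ with coefficient $1$. We solve for it: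
\begin{equation}\label{eq:V}
V^{(r)}_{h+1}=V^{(r+1)}_h+\gamma hV^{(r)}_h+\sum_{k\ge1}q_kV^{(r)}_{h+k}+\sum_{k=1}^hk\partial_{q_k}V^{(r)}_{h-k}-\sum_{k=1}^hC_kV^{(r)}_{h-k}.
\end{equation}
Now all terms but the last have positive signs; with $+q_k$ in place of $-q_k$, the third and fourth terms would be negative.

\subsection{All moments at once}

In \eqref{eq:V} the index $r$ enters only through the shift $r\to r+1$, and the initial values at $h=0$ are the moments. So we represent the shift as multiplication by a variable $c$. Let $E:\mathbb R[c]\to\mathbb R$ be the linear functional with $E[c^r]=M_r(\lambda)$. Define $Y_h\in\mathbb R[c][[q]]$ by $Y_0=1$ and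
\begin{equation}\label{eq:Y}
Y_{h+1}=(c+\gamma h)Y_h+\sum_{k\ge1}q_kY_{h+k}+\sum_{k=1}^hk\partial_{q_k}Y_{h-k}-\sum_{k=1}^hC_kY_{h-k}\qquad(h\ge0).
\end{equation}
The coefficient $[q_\mu]Y_{h+1}$ is expressed through finitely many $[q_\nu]Y_d$ with $d+|\nu|\le h+|\mu|$: in the four terms, $(d,|\nu|)$ is $(h,|\mu|)$, $(h+k,|\mu|-k)$, $(h-k,|\mu|+k)$, and $(h-k,|\nu|)$ with $|\nu|\le|\mu|$. By induction on $h+|\mu|$, the $Y_h$ are well defined and $\deg_c[q_\mu]Y_h\le h+|\mu|$. Multiply \eqref{eq:Y} by $c^r$ and apply $E$ coefficientwise. The series $E[c^rY_h]$ satisfy \eqref{eq:V} and equal $M_r$ at $h=0$, so the same induction, for all $r$ at once, gives $V^{(r)}_h=E[c^rY_h]$. By \eqref{eq:Vdata},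
\begin{equation}\label{eq:EY}
E[Y_h]=0,\qquad E[cY_h]=C_h\qquad(h\ge1).
\end{equation}

\subsection{The basis $\Phi_j$}

It remains to expand $Y_h$ in a basis of $\mathbb R[c]$. We want a basis $\Phi_0=1,\Phi_1,\Phi_2,\dots$ with $E[\Phi_j]=0$ for $j\ge1$, so that the first relation in \eqref{eq:EY} says that a coordinate vanishes. We also want the numbers $E[c\Phi_j]$, which express $C_h$ in coordinates, to be the structure constants of multiplication by $c$, so that the negative last term of \eqref{eq:Y} can be paired with positive terms coming from $cY_h$. Both wishes are met as follows. Put $\Phi_0=1$, $\Phi_1=c$, and for $j\ge1$ define recursively $\tilde R_{j+1}=E[c\,\Phi_j]$ and $\Phi_{j+1}$ by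
\begin{equation}\label{eq:Phi}
c\,\Phi_j=\Phi_{j+1}+\sum_{k=1}^j\tilde R_{k+1}\Phi_{j-k},
\end{equation}
which also holds for $j=0$. For instance $\Phi_2=c^2-\tilde R_2$, $\Phi_3=c^3-2\tilde R_2c-\tilde R_3$, and $\tilde R_2=M_2$, $\tilde R_3=M_3$, $\tilde R_4=M_4-2M_2^2$. Each $\Phi_j$ is monic of degree $j$. Also $E[\Phi_j]=0$ for $j\ge1$: we have $E[\Phi_1]=M_1=0$, and inductively $E[\Phi_{j+1}]=E[c\Phi_j]-\tilde R_{j+1}E[\Phi_0]=0$. Give $c$ degree $1$ and $M_r$ degree $r$. By induction $\Phi_j$ is a homogeneous polynomial of degree $j$ in $c,M_2,M_3,\dots$ and $\tilde R_j$ is a homogeneous polynomial of degree $j$ in the $M_r$, with coefficients independent of $\lambda$. By \eqref{eq:scaling},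
\begin{equation}\label{eq:Rscaling}
\tilde R_j(D_s(\lambda))=s^j\tilde R_j(\lambda).
\end{equation}

\begin{remark}
Let $K(t)=t^{-1}+\sum_{k\ge1}\tilde R_{k+1}t^k$. Summing \eqref{eq:Phi} against $t^j$ gives $\sum_j\Phi_jt^j=t^{-1}(K(t)-c)^{-1}=t^{-1}\sum_rc^rK(t)^{-r-1}$, and applying $E$ gives $G_\lambda(K(t))=t$. This is the relation that defines the free cumulants of a probability measure in free probability, here the measure with weights $w_\square$ at the points $c_\square$. We do not use this remark.
\end{remark}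

Write $Y_h=\sum_j\bar y_{h,j}\Phi_j$ with $\bar y_{h,j}\in\mathbb R[[q]]$; by the degree bound, $[q_\mu]\bar y_{h,j}=0$ for $j>h+|\mu|$. We have $\bar y_{0,j}=\delta_{0j}$. Since $E[\Phi_j]=\delta_{j0}$ and $E[c\Phi_0]=M_1=0$, the relations \eqref{eq:EY} become
\begin{equation}\label{eq:Cy}
\bar y_{h,0}=0,\qquad C_h=\sum_{j\ge1}\bar y_{h,j}\,\tilde R_{j+1}\qquad(h\ge1).
\end{equation}
Let $\bar y_j=\sum_h\bar y_{h,j}t^h$. Then $\bar y_0=1$, $\bar y_j$ is divisible by $t$ for $j\ge1$, and $\sum_{k\ge1}C_kt^k=\sum_{i\ge1}\tilde R_{i+1}\bar y_i$. By \eqref{eq:Phi}, the coefficient of $\Phi_j$ in $cY_h$ is $\bar y_{h,j-1}+\sum_{i\ge1}\tilde R_{i+1}\bar y_{h,i+j}$ for $j\ge1$. So the coefficient of $\Phi_j$ in \eqref{eq:Y} is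
\[
\bar y_{h+1,j}=\bar y_{h,j-1}+\sum_{i\ge1}\tilde R_{i+1}\bar y_{h,i+j}-\sum_{k=1}^hC_k\bar y_{h-k,j}+\gamma h\,\bar y_{h,j}+\sum_{k=1}^hk\partial_{q_k}\bar y_{h-k,j}+\sum_{k\ge1}q_k\bar y_{h+k,j}.
\]
Multiply by $t^h$ and sum over $h\ge0$. The left side gives $t^{-1}\bar y_j$, the third term gives $-\sum_i\tilde R_{i+1}\bar y_i\bar y_j$, and the last three terms give the three parts of $\mathcal N\bar y_j$ with $g=\gamma$. This is \eqref{eq:rec} with $g=\gamma$, $x_i=\tilde R_i$. By Lemma~\ref{lem:y}, $\bar y_j$ is the specialization of $y_j$.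

\begin{proof}[Proof of Proposition~\ref{prop:bridge}]
By \eqref{eq:Ck}, \eqref{eq:Cy} and the preceding sentence, the formula of the proposition holds with $\tilde R_i(\lambda)$ in place of $R_i(\lambda)$; the sum stops at $j=|\mu|$ by the vanishing property in Lemma~\ref{lem:y}. In particular $\mathrm{Ch}_{(k)}(\lambda)=P_k(\gamma,\tilde R_2(\lambda),\tilde R_3(\lambda),\dots)$ for all $\lambda$, with $P_k$ as in \eqref{eq:Pk}. It remains to show that $\tilde R_{k+1}=R_{k+1}$. By Lemma~\ref{lem:degrees}(i), the term $b_{k,\emptyset}(j)x_{j+1}$ of $P_k$ has $x$-weight at most $(k-j)+(j+1)=k+1$, and by (ii) its part of $x$-weight $k+1$ is $\delta_{jk}x_{k+1}$. So $P_k$ is $x_{k+1}$ plus terms of $x$-weight at most $k$, and by \eqref{eq:Rscaling}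
\[
\frac{\mathrm{Ch}_{(k)}(D_s(\lambda))}{s^{k+1}}=\frac{P_k(\gamma,s^2\tilde R_2(\lambda),s^3\tilde R_3(\lambda),\dots)}{s^{k+1}}\longrightarrow\tilde R_{k+1}(\lambda)\qquad(s\to\infty).\qedhere
\]
\end{proof}

\section{Uniqueness and the proofs of the theorems}\label{sec:end}

Propositions~\ref{prop:bridge} and~\ref{prop:positive} express each $\mathrm{Ch}_{(k)}$ as a polynomial with non-negative integer coefficients. To conclude that this polynomial is the Kerov polynomial, we need uniqueness.

\begin{proposition}\label{prop:indep}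
For fixed $\alpha>0$, the functions $R_2,R_3,\dots$ on Young diagrams are algebraically independent over $\mathbb R$.
\end{proposition}

\begin{proof}
We pass from the $R_j$ to functions that are explicit in the coordinates. Since $R_{j+1}=E[c\Phi_j]$ and $\Phi_j$ is monic of degree $j$ with coefficients polynomial in $R_2,\dots,R_j$, we have $R_{j+1}=M_{j+1}+(\text{a polynomial in }R_2,\dots,R_j,M_2,\dots,M_j)$. So $R_2,\dots,R_N$ and $M_2,\dots,M_N$ are related by an invertible triangular polynomial change of variables. Let $S_r=\sum_i\xi_i^r-\sum_i\eta_i^r$. By Lemma~\ref{lem:G},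
\[
\log\big(uG_\lambda(u)\big)=\sum_i\log(1-\eta_i/u)-\sum_i\log(1-\xi_i/u)=\sum_{r\ge1}\frac{S_r}r\,u^{-r}.
\]
Thus $S_1=M_1=0$ and $S_r=rM_r+(\text{a polynomial in }M_2,\dots,M_{r-1})$, so $M_2,\dots,M_N$ and $S_2,\dots,S_N$ are related in the same way. It suffices to show that $S_2,\dots,S_N$ are algebraically independent.

Suppose that $f(S_2,\dots,S_N)=0$ on all diagrams, for a polynomial $f$. Fix $m\ge N$. On diagrams with reduced coordinates of length $m$, the $S_r$ are polynomials in $(\boldsymbol{\mathsf p},\boldsymbol{\mathsf q})$ by \eqref{eq:xieta}. In the linear coordinates $\mathsf p_i$, $\mathsf q_i-\mathsf q_{i+1}$ these diagrams fill the grid $\mathbb Z_{\ge1}^{2m}$, and a polynomial vanishing on this grid is zero. So the relation holds for all $(\boldsymbol{\mathsf p},\boldsymbol{\mathsf q})\in\mathbb R^{2m}$. The linear map $(\boldsymbol{\mathsf p},\boldsymbol{\mathsf q})\mapsto(\xi_0,\dots,\xi_m,\eta_1,\dots,\eta_m)$ given by \eqref{eq:xieta} has image in the hyperplane $\sum\xi_i=\sum\eta_i$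 of dimension $2m$. It is injective because $\eta_i-\xi_i=\sqrt\alpha\,(\mathsf q_i-\mathsf q_{i+1})$ and $\xi_{i-1}-\eta_i=\mathsf p_i/\sqrt\alpha$. So its image is the whole hyperplane, and we may set all $\eta_i=0$. Let $\mathfrak p_r=\sum_{i=0}^m\xi_i^r$. The symmetric polynomial $f(\mathfrak p_2,\dots,\mathfrak p_N)$ in $\xi_0,\dots,\xi_m$ vanishes where $\mathfrak p_1=0$, so it equals $\mathfrak p_1U$ with $U$ a polynomial, and $U$ is symmetric. The ring of symmetric polynomials in $m+1\ge N$ variables is the polynomial ring in $\mathfrak p_1,\dots,\mathfrak p_{m+1}$. Reading $f(\mathfrak p_2,\dots,\mathfrak p_N)=\mathfrak p_1U$ in this ring and setting $\mathfrak p_1=0$ gives $f=0$.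
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The polynomial $P_k$ of \eqref{eq:Pk} does not depend on $\alpha$ and lies in $\mathcal A_+$ by Proposition~\ref{prop:positive}. By Proposition~\ref{prop:bridge}, $\mathrm{Ch}_{(k)}(\lambda)=P_k(\gamma,R_2(\lambda),R_3(\lambda),\dots)$ for all $\lambda$ and all $\alpha>0$. For fixed $\alpha$, the polynomials $K^{(\alpha)}_{(k)}$ and $P_k(\gamma,\cdot)$ thus take the same value at $(R_2(\lambda),R_3(\lambda),\dots)$ for every $\lambda$, so they are equal by Proposition~\ref{prop:indep}.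
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cumulants}]
For a part $k$ of $\mu$ put
\[
P_{\mu,k}=z_{\mu\setminus k}\sum_{j=1}^{|\mu|}b_{k,\mu\setminus k}(j)\,x_{j+1}.
\]
By Proposition~\ref{prop:positive} it is $z_{\mu\setminus k}$ times an element of $\mathcal A_+$, and by Proposition~\ref{prop:bridge} it specializes to $(-1)^{\ell(\mu)-1}\kappa_\mu(\lambda)$. Let $k'$ be another part. For each $\alpha$, the polynomial $(P_{\mu,k}-P_{\mu,k'})|_{g=\gamma}$ in $x_2,x_3,\dots$ vanishes at $(R_2(\lambda),R_3(\lambda),\dots)$ for all $\lambda$, so it is zero by Proposition~\ref{prop:indep}. Since $\gamma$ takes infinitely many values, $P_{\mu,k}=P_{\mu,k'}$. Call this polynomial $P_\mu$. This proves the first assertion and item 1.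

By Lemma~\ref{lem:degrees}(i), every monomial of $b_{k,\mu\setminus k}(j)\,x_{j+1}$ has full degree at most
\[
k+(|\mu|-k)-(\ell(\mu)-1)-j+(j+1)=|\mu|-\ell(\mu)+2
\]
and of the same parity. This is item 2.

The monomial $g^ax_{k+1-a}$ contains a single variable $x$, so in $P_{(k)}=\sum_jb_{k,\emptyset}(j)x_{j+1}$ it arises only from $j=k-a$ and the monomial $g^{k-j}$ of $b_{k,\emptyset}(j)$. By Lemma~\ref{lem:degrees}(iii) its coefficient is $\genfrac{[}{]}{0pt}{}{k}{k-a}$. This is item 3.

By \eqref{eq:setpart}, $\mathrm{Ch}_\mu$ is a sum of products of the functions $\kappa_\nu=(-1)^{\ell(\nu)-1}P_\nu(\gamma,R_2,R_3,\dots)$, hence the specialization of an element of $\mathcal A$ that does not depend on $\alpha$. By Proposition~\ref{prop:indep}, this element evaluated at $g=\gamma$ is $K^{(\alpha)}_\mu$. This is item 4.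
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Dual combinatorics of Jack polynomials via maps} (joint work with Valentin F\'eray and Piotr \'Sniady),
\texttt{https://www.impan.pl/\~{}mdolega/\allowbreak publication/\allowbreak dolega-feray-sniady-2014/\allowbreak JackAndMaps.pdf}.

\bibitem{Macdonald}
Macdonald, \emph{Symmetric Functions and Hall Polynomials}, Chapter VI.

\bibitem{NS}
Nazarov and Sklyanin, SIGMA 9 (2013), 078.

\bibitem{Stanley}
Stanley, Adv. Math. 77 (1989).

\end{thebibliography}
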